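\title{The partition relation $\omega_2\to(\omega_1,\omega+3)^2$ is not provable in ZFC}

\begin{abstract}
Galvin proved in ZFC that $\omega_2\to(\omega_1,\omega+2)^2$. We show that ZFC, if consistent, does not prove $\omega_2\to(\omega_1,\omega+3)^2$. Over a model of CH we force a graph on $\omega_2$ with no uncountable independent set in which every triangle has only finitely many common neighbors below its least vertex. A $\sigma$-closed forcing first adds a coherent function $\rho\colon[\omega_2]^2\to\omega_1$, and a c.c.c.\ forcing with finite conditions then adds the graph. The same construction gives $\kappa^{++}\not\to(\kappa^+,\kappa+3)^2$ for regular $\kappa$, together with a large value of $2^\kappa$, in a model where $\kappa^{++}\to(\kappa^+,\kappa+2)^2$ holds.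
\end{abstract}

\section{Introduction}\label{sec:intro}

For ordinals $\mu,\alpha,\beta$, the \emph{partition relation} $\mu\to(\alpha,\beta)^2$ says that for every coloring $c\colon[\mu]^2\to\{0,1\}$ of the unordered pairs of elements of $\mu$ there is either a set $X\subseteq\mu$ of order type $\alpha$ all of whose pairs have color $0$, or a set $Y\subseteq\mu$ of order type $\beta$ all of whose pairs have color $1$. Its negation is written $\mu\not\to(\alpha,\beta)^2$.

We read the pairs of color $1$ as the edges of a graph. Thus a \emph{graph} on a set $A$ of ordinals is a set $E\subseteq[A]^2$, a \emph{clique} is a set of pairwise joined vertices, an \emph{independent set} is a set containing no edge, and $\mu\to(\alpha,\beta)^2$ says that every graph on $\mu$ has an independent set of type $\alpha$ or a clique of type $\beta$. Two facts follow at once from the definition. The relation remains true if $\alpha$ or $\beta$ is made smaller, because one can pass to an initial segment; and it applies to graphs on any set of ordinals of order type $\mu$. If $T$ is a nonempty set of vertices, a \emph{lower common neighbor} of $T$ is a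 vertex $w<\min T$ joined to every element of $T$.

The relation measures order type and not only size. All cliques of type $\omega+n$ are countably infinite, but such a clique consists of a clique of size $n$ together with an infinite clique of lower common neighbors, and each further vertex on top is a real demand on the graph. How many vertices on top can be guaranteed in a graph with no uncountable independent set? The following theorem, proved in Section~\ref{sec:positive}, gives one vertex on $\omega_1$ and one more for each step to the next cardinal.

\begin{theorem}[ZFC]\label{thm:positive}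
\begin{enumerate}
\item[\textup{(a)}] Let $\mu\ge\aleph_0$ be a regular cardinal, $\chi\le\mu^+$ a cardinal and $\alpha$ an ordinal. If $\mu\to(\chi,\alpha)^2$, then $\mu^+\to(\chi,\alpha+1)^2$.
\item[\textup{(b)}] If $\kappa$ is regular and $\kappa^{<\kappa}=\kappa$, then $\kappa^+\to(\kappa^+,\kappa+1)^2$.
\item[\textup{(c)}] $\omega_n\to(\omega_1,\omega+n)^2$ for $1\le n<\omega$, and $\kappa^{++}\to(\kappa^+,\kappa+2)^2$ whenever $\kappa$ is regular with $\kappa^{<\kappa}=\kappa$.
\end{enumerate}
\end{theorem}

The case $n=2$ of (c), the relation $\omega_2\to(\omega_1,\omega+2)^2$, is a theorem of Galvin, who mentioned that the next case remains open if the Generalized Continuum Hypothesis is not assumed. This is the problem, taken from \cite{problems}, that we answer: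
\begin{quote}
Is $\omega_2\to(\omega_1,\omega+3)^2$ provable in ZFC alone?
\end{quote}

There is evidence for a positive answer. Under CH we have $\omega_1^{<\omega_1}=\aleph_1^{\aleph_0}=\aleph_1$, so Theorem~\ref{thm:positive}(b) with $\kappa=\omega_1$ gives the relation $\omega_2\to(\omega_2,\omega_1+1)^2$ (Erd\H{o}s--Rado), which is far stronger than the one in question. The relation is also not refutable from ZFC${}+\neg$CH, given the consistency of the Proper Forcing Axiom (PFA). Indeed, Todorcevic \cite{todorcevic} showed that PFA implies $\omega_1\to(\omega_1,\alpha)^2$ for all $\alpha<\omega_1$; Theorem~\ref{thm:positive}(a) with $\mu=\chi=\omega_1$ and $\alpha=\omega+2$ then gives $\omega_2\to(\omega_1,\omega+3)^2$, while PFA implies $2^{\aleph_0}=\aleph_2$. So the relation holds under CH and under PFA, and a counterexample can exist only in a model in which CH fails and $\omega_1\not\to(\omega_1,\omega+2)^2$. On the other hand, these two hypotheses yield the relation by different routes, and the ZFC argument for Theorem~\ref{thm:positive} gains exactly one vertex per cardinal. We show that on $\omega_2$ ZFC proves no more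 than that.

\begin{theorem}\label{thm:main}
If ZFC is consistent, then so is ZFC${}+\omega_2\not\to(\omega_1,\omega+3)^2$. More precisely, if $V\models{}$ZFC${}+{}$CH, there is a cardinal-preserving forcing extension of $V$ with a graph $E$ on $\omega_2$ such that
\begin{enumerate}
\item[\textup{(i)}] every uncountable subset of $\omega_2$ contains an edge of $E$;
\item[\textup{(ii)}] every triangle of $E$ has only finitely many lower common neighbors.
\end{enumerate}
\end{theorem}

Hence ZFC does not prove $\omega_2\to(\omega_1,\omega+3)^2$, provided that ZFC is consistent; this assumption cannot be dropped, since an inconsistent theory proves every statement. The construction works at every regular cardinal with suitable arithmetic and allows a large power set.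

\begin{theorem}\label{thm:general}
Let $\kappa$ be a regular infinite cardinal with $\kappa^{<\kappa}=\kappa$ and $2^\kappa=\kappa^+$, and let $\lambda\ge\kappa^{++}$ satisfy $\lambda^\kappa=\lambda$. There is a cardinal-preserving forcing extension, with no new sequences of length less than $\kappa$ of ground-model elements, in which $2^\kappa=\lambda$ and there is a graph on $\kappa^{++}$ with no independent set of size $\kappa^+$ in which every triangle has fewer than $\kappa$ lower common neighbors. Hence $\kappa^{++}\not\to(\kappa^+,\kappa+3)^2$ there. In particular, $\omega_2\not\to(\omega_1,\omega+3)^2$ is consistent with $2^{\aleph_0}$ arbitrarily large.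
\end{theorem}

In both theorems the negative relation is read off from the graph (take $\kappa=\omega$ in Theorem~\ref{thm:main}): an independent set of type $\kappa^+$ has size $\kappa^+$, and the top three vertices of a clique of type $\kappa+3$ form a triangle with $\kappa$ lower common neighbors. In these models $\kappa^{<\kappa}=\kappa$ still holds, because cardinals are preserved and no short sequences are added. So by Theorem~\ref{thm:positive}(c), $\kappa^{++}\to(\kappa^+,\kappa+2)^2$ holds there while $\kappa^{++}\to(\kappa^+,\kappa+3)^2$ fails.

Section~\ref{sec:facts} recalls the standard facts that we use. Section~\ref{sec:idea} examines, for $\kappa=\omega$, the smallest cases of the forcing argument; they dictate the shape of the construction. Sections~\ref{sec:rho} and~\ref{sec:addrho} introduce and force the function $\rho$, Section~\ref{sec:graph} forces the graph, and Section~\ref{sec:final} assembles the proofs.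

\section{Stationary sets, $\Delta$-systems and forcing}\label{sec:facts}

We write $\operatorname{otp}(A)$ for the order type of a set $A$ of ordinals, $\operatorname{cf}(\delta)$ for the cofinality of $\delta$, and $[A]^{<\kappa}$, $[A]^{\le\kappa}$ for the sets of subsets of $A$ of size less than $\kappa$ and at most $\kappa$. If $\kappa^{<\kappa}=\kappa$, then a set of size less than $\kappa$ has at most $\kappa$ subsets, and a set of size at most $\kappa$ has at most $\kappa$ subsets of size less than $\kappa$.

\subsection*{Stationary sets}
Let $\mu$ be a regular uncountable cardinal. A set $S\subseteq\mu$ is \emph{stationary} if it meets every closed unbounded subset of $\mu$. We use the following facts.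
\begin{enumerate}
\item[(S1)] A stationary set is unbounded in $\mu$, so it has order type $\mu$. For regular $\sigma<\mu$ the set $S^\mu_\sigma=\{\delta<\mu:\operatorname{cf}(\delta)=\sigma\}$ is stationary.
\item[(S2)] If a stationary set is split into fewer than $\mu$ pieces, one piece is stationary.
\item[(S3)] (Fodor's lemma) If $S\subseteq\mu$ is stationary and $h(\delta)<\delta$ for all $\delta\in S$, then $h$ is constant on a stationary subset of $S$.
\end{enumerate}

\begin{lemma}\label{lem:press}
Let $\sigma$ be regular with $\sigma^{<\sigma}=\sigma$. For each $\delta\in S^{\sigma^+}_\sigma$ let $A_\delta\subseteq\delta$ have size less than $\sigma$. Then there are a stationary $S\subseteq S^{\sigma^+}_\sigma$ and a set $A$ with $A_\delta=A$ for all $\delta\in S$.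
\end{lemma}

\begin{proof}
Since $|A_\delta|<\operatorname{cf}(\delta)$, there is $h(\delta)<\delta$ with $A_\delta\subseteq h(\delta)$. By (S3), $h$ has a constant value $\gamma<\sigma^+$ on a stationary set. There are at most $\sigma$ subsets of $\gamma$ of size less than $\sigma$, so (S2) applies.
\end{proof}

\subsection*{The $\Delta$-system lemma}
Let $\kappa$ be regular with $\kappa^{<\kappa}=\kappa$, and let $a_\xi$ $(\xi<\kappa^+)$ be sets of size less than $\kappa$. Then there are $I\subseteq\kappa^+$ of size $\kappa^+$ and a set $r$, the \emph{root}, with $a_\xi\cap a_\eta=r$ for all distinct $\xi,\eta\in I$. (This is usually stated for pairwise distinct sets. If one set occurs $\kappa^+$ times, take it as the root; otherwise $\kappa^+$ distinct sets occur.)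

\subsection*{Forcing}
In a poset, $q\le p$ means that $q$ is the stronger condition. Let $\mu$ be regular. A poset is \emph{$\mu$-closed} if every descending sequence of length less than $\mu$ has a lower bound, and it is \emph{$\mu$-c.c.}\ if among any $\mu$ conditions two are compatible; $\sigma$-closed means $\omega_1$-closed and c.c.c.\ means $\omega_1$-c.c.
\begin{enumerate}
\item[(F1)] A $\mu$-closed poset adds no new sequences of length less than $\mu$ of ground-model elements, and it preserves all cardinals $\le\mu$.
\item[(F2)] A $\mu$-c.c.\ poset preserves all cardinals $\ge\mu$.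
\item[(F3)] If a $\kappa^+$-c.c.\ poset has size at most $\lambda$ and $\lambda^\kappa=\lambda$, then $|\mathcal P(\kappa)|\le\lambda$ in the extension: a subset of $\kappa$ has a name given by a $\kappa$-sequence of antichains, each of size at most $\kappa$, and there are at most $(\lambda^\kappa)^\kappa=\lambda$ such sequences.
\end{enumerate}
Forcing extensions of $V$ are understood in the usual way, so that forcing a statement over models of a theory yields a relative consistency result.

\section{One more vertex for each cardinal}\label{sec:positive}

For a graph on an ordinal let $N(\delta)$ be the set of $\xi<\delta$ joined to $\delta$. Both parts of Theorem~\ref{thm:positive} look for the vertex $\delta$ that will sit on top of the clique, and both use pressing down to show that if no $\delta$ is suitable, then there is a large independent set.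

\begin{lemma}\label{lem:bounded}
Let $\mu$ be regular. If a graph on $\mu^+$ has $N(\delta)$ bounded in $\delta$ for every $\delta\in S^{\mu^+}_\mu$, then it has an independent set of type $\mu^+$.
\end{lemma}

\begin{proof}
For $\delta\in S^{\mu^+}_\mu$ choose $h(\delta)<\delta$ with $N(\delta)\subseteq h(\delta)$. By (S3) there are a stationary $S$ and $\gamma$ with $N(\delta)\subseteq\gamma$ for all $\delta\in S$. If $\xi<\delta$ lie in $S\setminus\gamma$, then $\xi\ge\gamma$, so $\xi\notin N(\delta)$. Thus $S\setminus\gamma$ is independent, and it has type $\mu^+$.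
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
(a) Take a graph on $\mu^+$ with no independent set of type $\chi$. As $\chi\le\mu^+$, it has none of type $\mu^+$, so by Lemma~\ref{lem:bounded} some $\delta$ of cofinality $\mu$ has $N(\delta)$ unbounded in $\delta$. Then $N(\delta)$ has a subset of order type $\mu$. By $\mu\to(\chi,\alpha)^2$ this subset contains a clique $K$ of type $\alpha$, and $K\cup\{\delta\}$ is a clique of type $\alpha+1$.

(b) Take a graph on $\kappa^+$. For $\delta\in S^{\kappa^+}_\kappa$ let $A_\delta$ be maximal under inclusion among the cliques contained in $N(\delta)$; it exists by Zorn's lemma. If some $A_\delta$ has size at least $\kappa$, its first $\kappa$ elements together with $\delta$ form a clique of type $\kappa+1$. Otherwise Lemma~\ref{lem:press} gives a stationary $S$ and a set $A$ with $A_\delta=A$ for $\delta\in S$. Suppose $\delta<\delta'$ in $S$ were joined. Then $\delta\in N(\delta')$, and $\delta$ is joined to every element of $A=A_\delta\subseteq N(\delta)$. So $A\cup\{\delta\}$ is a clique in $N(\delta')$ properly containing $A_{\delta'}$, against maximality. Hence $S$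 is independent, of type $\kappa^+$.

(c) Part (b) with $\kappa=\omega$ gives $\omega_1\to(\omega_1,\omega+1)^2$, and (a) with $\mu=\omega_n$, $\chi=\omega_1$ leads from $n$ to $n+1$. For the second statement apply (b) and then (a) with $\mu=\chi=\kappa^+$ and $\alpha=\kappa+1$.
\end{proof}

\section{The smallest amalgamations}\label{sec:idea}

In this section $\kappa=\omega$, and we ask what a forcing that proves Theorem~\ref{thm:main} must look like. Nothing here is used in the formal proof.

The natural conditions are finite graphs $p=(a_p,E_p)$ with $a_p\subseteq\omega_2$. To obtain (ii), let each condition promise that its triangles are finished: $q\le p$ if $q$ induces the graph $E_p$ on $a_p$ and no vertex of $a_q\setminus a_p$ is a lower common neighbor of a triangle of $p$. To obtain (i), and to preserve $\omega_1$, we want the following amalgamation property: given uncountably many conditions $p_\xi$, each with a distinguished vertex $x_\xi$, some two have a common extension in which their distinguished vertices are joined. By the $\Delta$-system lemma the conditions may be assumed to overlap in a common root $r$. Consider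 the smallest cases, in which $p_\xi$ has vertex set $r\cup\{x_\xi\}$, and write $x=x_\xi<y=x_\eta$ for the two vertices to be joined.

\subsection*{The root is an edge above}
Let $r=\{\alpha,\beta\}$ be an edge with $\omega_1\le\alpha<\beta$, and let $p_\xi$ be the triangle $x_\xi<\alpha<\beta$. Joining $x$ to $y$ makes $x$ a new lower common neighbor of the triangle $\{y,\alpha,\beta\}$ of $p_\eta$. So no two of these conditions can be amalgamated with an edge, and uncountable families of this kind must be excluded from the poset. This is not a defect of the method but a property of every example.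

\begin{lemma}\label{lem:edges}
If a graph on $\omega_2$ satisfies \textup{(i)} and \textup{(ii)} of Theorem~\ref{thm:main}, then every edge has only countably many lower common neighbors.
\end{lemma}

\begin{proof}
Suppose the edge $\{\alpha,\beta\}$ has uncountably many, and let $W$ be the set of the first $\omega_1$ of them. For $y\in W$, the neighbors of $y$ in $W\cap y$ are lower common neighbors of the triangle $\{y,\alpha,\beta\}$, so there are finitely many. Lemma~\ref{lem:bounded} with $\mu=\omega$, applied to $W$ identified with $\omega_1$, gives an uncountable independent set.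
\end{proof}

We therefore fix in advance a countable set $f(\alpha,\beta)\subseteq\alpha$ for each pair $\alpha<\beta<\omega_2$ and admit only conditions in which every triangle $x<\alpha<\beta$ satisfies $x\in f(\alpha,\beta)$. The family above is now countable. The price is that the triangles created by the new edge must obey the rule as well.

\subsection*{The root is a single vertex}
Let $r=\{\tau\}$ and let $p_\xi$ be the edge $\{x_\xi,\tau\}$. Joining $x$ to $y$ creates the triangle $\{x,y,\tau\}$. There are no old triangles, so no promise is broken, and the result is a condition exactly when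
\[
x\in f(y,\tau)\quad\text{if } x<y<\tau,\qquad\qquad \tau\in f(x,y)\quad\text{if }\tau<x<y .
\]
So the sets $f(\alpha,\beta)$ must be countable, and yet so large that every uncountable set $X$ contains a pair $x<y$ meeting these requirements for finitely many $\tau$ above and below $X$ at once.

The case $x<y<\tau$ also shows why the construction concerns triangles. If conditions promised that their \emph{edges} acquire no new lower common neighbors, then joining $x$ to $y$ would break the promise for the edge $\{y,\tau\}$ of $p_\eta$. This agrees with Galvin's theorem, which forbids a graph with (i) in which edges have finitely many lower common neighbors.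

\subsection*{The sets $f(\alpha,\beta)$ must depend on both points}
Suppose $f(\alpha,\beta)=f(\alpha)$ met the requirement for $\tau<x<y$. Then for each $\tau<\omega_1$ only countably many $x>\tau$ would have $\tau\notin f(x)$. Discarding these $\aleph_1$ many points leaves some $x\ge\omega_1$ with $\omega_1\subseteq f(x)$, which is not countable. The remedy is to write each $\alpha<\omega_2$ as an increasing union of countable sets $L_\nu(\alpha)$, $\nu<\omega_1$, and to let the pair $\alpha<\beta$ select a level $\nu=\rho(\alpha,\beta)$. It turns out that one function $\rho$ can define both the sets and the levels.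

\section{Coherent pairs}\label{sec:rho}

From now on $\kappa$ is a regular infinite cardinal with $\kappa^{<\kappa}=\kappa$. The reader interested in Theorem~\ref{thm:main} may take $\kappa=\omega$ and read ``size less than $\kappa$'' as finite, ``size at most $\kappa$'' as countable, $\kappa^+=\omega_1$ and $\kappa^{++}=\omega_2$. For a function $\rho$ on pairs we write $\rho(\alpha,\beta)$ with $\alpha<\beta$.

\begin{definition}\label{def:coherent}
A \emph{coherent pair} consists of functions $\rho\colon[\kappa^{++}]^2\to\kappa^+$ and $\theta\colon\kappa^+\to\kappa^+$ such that, for all $\alpha<\beta<\gamma<\kappa^{++}$ and $\nu<\kappa^+$,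
\begin{enumerate}
\item[$(\rho1)$] $\rho(\alpha,\gamma)\le\max\{\rho(\alpha,\beta),\rho(\beta,\gamma)\}$;
\item[$(\rho2)$] $\rho(\alpha,\beta)\le\max\{\rho(\alpha,\gamma),\rho(\beta,\gamma)\}$;
\item[$(\rho3)$] the set $L_\nu(\beta)=\{\xi<\beta:\rho(\xi,\beta)\le\nu\}$ has order type at most $\theta(\nu)$.
\end{enumerate}
For $\alpha<\beta<\kappa^{++}$ put
\[
f(\alpha,\beta)=L_{\rho(\alpha,\beta)}(\alpha)=\{\xi<\alpha:\rho(\xi,\alpha)\le\rho(\alpha,\beta)\}.
\]
\end{definition}

The sets $L_\nu(\beta)$ increase with $\nu$ and have union $\beta$. By $(\rho3)$ they have size at most $\kappa$, and hence so does $f(\alpha,\beta)$. Conditions $(\rho1)$ and $(\rho2)$ make these decompositions cohere: if $\beta\in L_\nu(\gamma)$, then $L_\nu(\beta)=L_\nu(\gamma)\cap\beta$, the inclusion $\subseteq$ by $(\rho1)$ and $\supseteq$ by $(\rho2)$.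

\begin{remark}\label{rem:ultra}
On $\kappa^+$ in place of $\kappa^{++}$ the function $\rho(\alpha,\beta)=\alpha$ satisfies the three conditions with $\theta(\nu)=\nu+1$, and $f(\alpha,\beta)=\alpha$ imposes no restriction. On $\kappa^{++}$, note that $(\rho1)$ and $(\rho2)$ are two of the three ultrametric inequalities for a triple. The third, $\rho(\beta,\gamma)\le\max\{\rho(\alpha,\beta),\rho(\alpha,\gamma)\}$, is incompatible with $(\rho3)$: some value $\nu$ equals $\rho(0,\beta)$ for all $\beta$ in a set $B$ of size $\kappa^{++}$, and the third inequality would give $B\cap\gamma\subseteq L_\nu(\gamma)$ for all $\gamma\in B$.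
\end{remark}

The next lemma is the only property of $f$, besides the size bound, that the graph forcing needs.

\begin{lemma}\label{lem:pair}
Let $(\rho,\theta)$ be a coherent pair. Let $X\subseteq\kappa^{++}$ have size $\kappa^+$, and let $r^-,r^+\subseteq\kappa^{++}$ have size less than $\kappa$, with every element of $r^-$ below and every element of $r^+$ above all elements of $X$. Then there are $x<y$ in $X$ such that
\begin{enumerate}
\item[\textup{(R1)}] $\tau\in f(x,y)$, that is, $\rho(\tau,x)\le\rho(x,y)$, for all $\tau\in r^-$;
\item[\textup{(R2)}] $x\in f(y,\tau)$, that is, $\rho(x,y)\le\rho(y,\tau)$, for all $\tau\in r^+$.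
\end{enumerate}
\end{lemma}

Requirement (R2) can be arranged for all pairs from a large subset of $X$. Requirement (R1) is the delicate one, and the case of a single $\tau$ shows the two mechanisms. If $\rho(\tau,x)<\rho(\tau,y)$ for some $x<y$ in $X$, then $(\rho1)$ forces $\rho(\tau,y)\le\rho(x,y)$, and (R1) follows. If not, then $x\mapsto\rho(\tau,x)$ is nonincreasing, hence bounded by some $\nu$, and it suffices to find a pair with $\rho(x,y)>\nu$; such a pair exists by the uniform bound $\theta(\nu)$. For several $\tau$ the two cases mix, and Fodor's lemma decides, for all $\tau$ simultaneously, which mechanism to use.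

\begin{proof}
Passing to an initial segment, assume $\operatorname{otp}(X)=\kappa^+$, so that subsets of $X$ of size at most $\kappa$ are bounded in $X$.

\emph{Requirement \textup{(R2)}.} For $x\in X$ let $B_x$ be the set of $y\in X$ with $\rho(y,\tau)<\rho(x,\tau)$ for some $\tau\in r^+$. Then $B_x\subseteq\bigcup_{\tau\in r^+}L_{\rho(x,\tau)}(\tau)$, so $|B_x|\le\kappa$. By recursion choose $x_j\in X$ for $j<\kappa^+$, above all $x_i$ and outside all $B_{x_i}$ for $i<j$. The sequence is increasing, and $\rho(x_i,\tau)\le\rho(x_j,\tau)$ for $i<j$ and $\tau\in r^+$. Applying $(\rho2)$ to $x_i<x_j<\tau$ gives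
\[
\rho(x_i,x_j)\le\max\{\rho(x_i,\tau),\rho(x_j,\tau)\}=\rho(x_j,\tau).
\]
So (R2) holds for every pair $x_i<x_j$.

\emph{Requirement \textup{(R1)}.} For $\tau\in r^-$ and $i<\kappa^+$ let $g_\tau(i)=\rho(\tau,x_i)<\kappa^+$. For $i\in S^{\kappa^+}_\kappa$ put
\[
D_i=\{\tau\in r^-:g_\tau(i)<i\},\qquad \nu_i=\sup\{g_\tau(i):\tau\in D_i\},
\]
with $\sup\emptyset=0$. Since $|D_i|<\kappa=\operatorname{cf}(i)$, we have $\nu_i<i$. By (S3), $\nu_i$ has a constant value $\nu$ on a stationary set. As $r^-$ has at most $\kappa$ subsets, (S2) gives a stationary $S$ and a set $D$ with $\nu_i=\nu$ and $D_i=D$ for all $i\in S$. Choose by recursion a set $S'\subseteq S$ of type $\kappa^+$ such that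
\[
g_\tau(i)<j\qquad\text{for all } i<j \text{ in } S' \text{ and } \tau\in r^-;
\]
at each step the next element of $S$ has to exceed at most $\kappa$ ordinals below $\kappa^+$. Let $Y=\{x_i:i\in S'\}$, a set of type $\kappa^+$.

There are $i<j$ in $S'$ with $\rho(x_i,x_j)>\nu$. Otherwise $Y\cap y\subseteq L_\nu(y)$ for all $y\in Y$, and the element $y\in Y$ with $\operatorname{otp}(Y\cap y)=\theta(\nu)+1$ contradicts $(\rho3)$. Fix such $i<j$, let $x=x_i$, $y=x_j$, and let $\tau\in r^-$. If $\tau\in D=D_i$, then $\rho(\tau,x)=g_\tau(i)\le\nu<\rho(x,y)$. If $\tau\notin D=D_j$, then $g_\tau(j)\ge j$, and $(\rho1)$ applied to $\tau<x<y$ gives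
\[
\rho(\tau,x)=g_\tau(i)<j\le g_\tau(j)=\rho(\tau,y)\le\max\{\rho(\tau,x),\rho(x,y)\}.
\]
The maximum exceeds $\rho(\tau,x)$, so it equals $\rho(x,y)$, and $\rho(\tau,x)<\rho(x,y)$. In both cases (R1) holds.
\end{proof}

\begin{remark}\label{rem:theta}
The argument needs the bound $\theta(\nu)$, which is uniform in $\beta$; small size of the sets $L_\nu(\beta)$ is not a substitute. On the ordinal $\omega_1+\omega_1$ let $\rho(\alpha,\beta)=\alpha$ if $\alpha<\omega_1\le\beta$ and $\rho(\alpha,\beta)=0$ otherwise. For $\alpha<\beta<\gamma$ the values $(\rho(\alpha,\beta),\rho(\alpha,\gamma),\rho(\beta,\gamma))$ are $(0,0,0)$, $(0,\alpha,\beta)$ or $(\alpha,\alpha,0)$, so $(\rho1)$ and $(\rho2)$ hold, and every $L_\nu(\beta)$ is countable. But for $X=[\omega_1,\omega_1+\omega_1)$ and $r^-=\{1\}$ we have $\rho(1,x)=1>0=\rho(x,y)$ for all $x<y$ in $X$, so (R1) always fails.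
\end{remark}

\section{Forcing a coherent pair}\label{sec:addrho}

We approximate $(\rho,\theta)$ by pieces of size at most $\kappa$. The inequalities $(\rho1)$ and $(\rho2)$ concern triples and pass to unions by themselves. The difficulty is $(\rho3)$, since a set $L_\nu(\beta)$ could keep growing as the conditions grow. So each condition carries a clock $\delta$ that exceeds all values used so far, and an extension may insert a point below an old point only at a level at least $\delta$. This freezes the sets $L_\nu(\beta)$ for old $\beta$ and $\nu<\delta$.

\begin{proposition}\label{prop:Q}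
Assume $2^\kappa=\kappa^+$. There is a $\kappa^+$-closed, $\kappa^{++}$-c.c.\ poset $\mathbb Q$ that adds a coherent pair.
\end{proposition}

\begin{proof}
A condition is $p=(a_p,\rho_p,\delta_p,\theta_p)$ with $a_p\in[\kappa^{++}]^{\le\kappa}$, $\delta_p<\kappa^+$, $\rho_p\colon[a_p]^2\to\delta_p$ and $\theta_p\colon\delta_p\to\kappa^+$ such that
\begin{enumerate}
\item[(Q1)] $(\rho1)$ and $(\rho2)$ hold for $\rho_p$ and all $\alpha<\beta<\gamma$ in $a_p$;
\item[(Q2)] $\operatorname{otp}(L^p_\nu(\beta))\le\theta_p(\nu)$ for all $\beta\in a_p$ and $\nu<\delta_p$, where $L^p_\nu(\beta)=\{\alpha\in a_p\cap\beta:\rho_p(\alpha,\beta)\le\nu\}$.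
\end{enumerate}
Put $q\le p$ if $a_p\subseteq a_q$, $\rho_p\subseteq\rho_q$, $\delta_p\le\delta_q$, $\theta_p\subseteq\theta_q$ and
\begin{enumerate}
\item[(Q3)] $\rho_q(\alpha,\beta)\ge\delta_p$ whenever $\beta\in a_p$, $\alpha\in a_q\setminus a_p$ and $\alpha<\beta$.
\end{enumerate}
The relation is transitive. Let $s\le q\le p$, $\beta\in a_p$, $\alpha\in a_s\setminus a_p$, $\alpha<\beta$. If $\alpha\in a_q$, then $\rho_s(\alpha,\beta)=\rho_q(\alpha,\beta)\ge\delta_p$; if not, then $\rho_s(\alpha,\beta)\ge\delta_q\ge\delta_p$.

\emph{Closure.} Let $\langle p_\zeta:\zeta<\eta\rangle$ be descending, $\eta<\kappa^+$, and let $q$ be the coordinatewise union, so that $\delta_q=\sup_\zeta\delta_{p_\zeta}<\kappa^+$ and $|a_q|\le\kappa$. A triple from $a_q$ lies in some $a_{p_\zeta}$, which gives (Q1). If $\beta\in a_{p_\zeta}$, $\alpha\in a_q\setminus a_{p_\zeta}$ and $\alpha<\beta$, then $\alpha\in a_{p_{\zeta'}}$ for some $\zeta'>\zeta$, and $\rho_q(\alpha,\beta)\ge\delta_{p_\zeta}$; this is (Q3) for $q$ and $p_\zeta$. For (Q2), given $\beta\in a_q$ and $\nu<\delta_q$, choose $\zeta$ with $\beta\in a_{p_\zeta}$ and $\nu<\delta_{p_\zeta}$.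 By (Q3), $L^q_\nu(\beta)=L^{p_\zeta}_\nu(\beta)$, whose type is at most $\theta_{p_\zeta}(\nu)=\theta_q(\nu)$. So $q$ is a condition and a lower bound.

\emph{Adding a point.} Let $\beta\in\kappa^{++}\setminus a_p$. Define $q$ by $a_q=a_p\cup\{\beta\}$, $\delta_q=\delta_p+1$, $\rho_q\supseteq\rho_p$ with value $\delta_p$ on all pairs containing $\beta$, and $\theta_q=\theta_p\cup\{(\delta_p,\operatorname{otp}(a_q))\}$. In a triple containing $\beta$ only one of the three pairs avoids $\beta$. The right side of $(\rho1)$ or $(\rho2)$ involves two pairs, so it equals $\delta_p$, which bounds all values of $\rho_q$; this gives (Q1). For $\nu<\delta_p$ no new pair has value at most $\nu$, so $L^q_\nu(\beta)=\emptyset$ and $L^q_\nu(\gamma)=L^p_\nu(\gamma)$ for $\gamma\in a_p$. For $\nu=\delta_p$ the sets in (Q2) are subsets of $a_q$, so their types are at most $\operatorname{otp}(a_q)$. All new values equal $\delta_p$, so (Q3) holds and $q\le p$.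

\emph{Advancing the clock.} Let $\delta_p<\delta<\kappa^+$. Let $q=(a_p,\rho_p,\delta,\theta_q)$, where $\theta_q\supseteq\theta_p$ has value $\operatorname{otp}(a_p)$ on $[\delta_p,\delta)$. For the new $\nu$ the sets in (Q2) are subsets of $a_p$, and (Q3) is vacuous. So $q\le p$.

\emph{Chain condition.} Let $p_i=(a_i,\rho_i,\delta_i,\theta_i)$ for $i<\kappa^{++}$. The hypothesis $2^\kappa=\kappa^+$ gives $(\kappa^+)^{<\kappa^+}=(\kappa^+)^\kappa=(2^\kappa)^\kappa=\kappa^+$. Lemma~\ref{lem:press} with $\sigma=\kappa^+$, applied to the sets $a_i\cap i$, gives a stationary set on which $a_i\cap i$ is a fixed set $R$. There are at most $(\kappa^+)^\kappa=\kappa^+$ possible triples $(\delta_i,\theta_i,\rho_i\restriction[R]^2)$, so by (S2) there is a stationary $S\subseteq\kappa^{++}$ on which, in addition, $\delta_i=\delta$, $\theta_i=\theta$ and $\rho_i\restriction[R]^2$ are constant. Pick $i<j$ in $S$ with $a_i\subseteq j$, and let $U=a_i\setminus R$, $W=a_j\setminus R$. Then $R\subseteq i$, $U\subseteq[i,j)$ and $W\subseteq[j,\kappa^{++})$, so $R$, $U$, $W$ lie in this order and $a_i\cap a_j=R$. Define $q$ by $a_q=R\cup U\cup W$,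 $\delta_q=\delta+1$, $\theta_q=\theta\cup\{(\delta,\operatorname{otp}(a_q))\}$, and $\rho_q\supseteq\rho_i\cup\rho_j$ with $\rho_q(u,w)=\delta$ for $u\in U$, $w\in W$. We call these the cross pairs; $\delta$ bounds all values of $\rho_q$.

(Q1): A triple contained in neither $a_i$ nor $a_j$ contains some $u\in U$ and $w\in W$. If the third point $z$ lies in $R$, then $z<u<w$, and the right sides of $(\rho1)$ and $(\rho2)$ both contain the value of the top pair, $\rho_q(u,w)=\delta$. (The third ultrametric inequality of Remark~\ref{rem:ultra} fails for exactly these triples.) If $z\in U\cup W$, two of the three pairs are cross pairs, so each right side contains one. In both cases the right sides equal $\delta$.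

(Q2): Let $\nu<\delta$. If $\beta\in a_i$, then $a_q\cap\beta\subseteq a_i$, so $L^q_\nu(\beta)=L^{p_i}_\nu(\beta)$. If $\beta\in W$, the cross values exceed $\nu$, so $L^q_\nu(\beta)=L^{p_j}_\nu(\beta)$. Both have type at most $\theta(\nu)$. For $\nu=\delta$ the sets are subsets of $a_q$.

(Q3): For $p_i$ it is vacuous, as no element of $W$ is below an element of $a_i$. For $p_j$, if $\alpha\in U$, $\beta\in a_j$ and $\alpha<\beta$, then $\beta\in W$ and $\rho_q(\alpha,\beta)=\delta$. So $q\le p_i,p_j$.

\emph{The generic pair.} Let $G$ be generic, $\rho=\bigcup_{p\in G}\rho_p$ and $\theta=\bigcup_{p\in G}\theta_p$. By (F1) and (F2) all cardinals are preserved. By the two density arguments, $\rho$ is defined on $[\kappa^{++}]^2$, $\theta$ is defined on $\kappa^+$, and every triple lies in $a_p$ for some $p\in G$, which gives $(\rho1)$ and $(\rho2)$. For $(\rho3)$ choose $p\in G$ with $\beta\in a_p$ and $\nu<\delta_p$. If $\xi<\beta$ is not in $a_p$, take $q\in G$ with $q\le p$ and $\xi\in a_q$; then $\rho(\xi,\beta)\ge\delta_p>\nu$ by (Q3). So $L_\nu(\beta)=L^p_\nu(\beta)$, and (Q2) gives the bound.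
\end{proof}

\section{Forcing the graph}\label{sec:graph}

In this section we work in a universe in which $\kappa$ is regular, $\kappa^{<\kappa}=\kappa$, and $(\rho,\theta)$ is a coherent pair with associated sets $f(\alpha,\beta)$.

\begin{definition}\label{def:P}
The poset $\mathbb P$ consists of all $p=(a_p,E_p)$ with $a_p\in[\kappa^{++}]^{<\kappa}$ and $E_p\subseteq[a_p]^2$ such that
\begin{enumerate}
\item[(P1)] if $x<\alpha<\beta$ form a triangle of $E_p$, then $x\in f(\alpha,\beta)$.
\end{enumerate}
Put $q\le p$ if $a_p\subseteq a_q$, $E_q\cap[a_p]^2=E_p$, and
\begin{enumerate}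
\item[(P2)] no $w\in a_q\setminus a_p$ is a lower common neighbor in $E_q$ of a triangle of $E_p$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:basic}
The relation $\le$ is transitive. If $p\in\mathbb P$ and $x\in\kappa^{++}\setminus a_p$, then $(a_p\cup\{x\},E_p)$ is a condition extending $p$. The poset $\mathbb P$ is $\kappa$-closed.
\end{lemma}

\begin{proof}
Let $s\le q\le p$. Then $E_s\cap[a_p]^2=E_q\cap[a_p]^2=E_p$. Let $T$ be a triangle of $E_p$ and $w\in a_s\setminus a_p$. If $w\in a_q$, then $E_s$ and $E_q$ agree on $T\cup\{w\}$, and (P2) for $q\le p$ applies. If $w\notin a_q$, then $T$ is a triangle of $E_q$, and (P2) for $s\le q$ applies.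

An isolated vertex lies in no triangle and is a neighbor of nothing, so (P1) and (P2) hold.

Let $\langle p_\zeta:\zeta<\eta\rangle$ be descending, $\eta<\kappa$, and let $q=(\bigcup_\zeta a_{p_\zeta},\bigcup_\zeta E_{p_\zeta})$. Then $|a_q|<\kappa$ because $\kappa$ is regular, and $E_q\cap[a_{p_\zeta}]^2=E_{p_\zeta}$ because each later graph induces $E_{p_\zeta}$ on $a_{p_\zeta}$ and each earlier graph is contained in it. A triangle of $E_q$ is a triangle of some $E_{p_\zeta}$, which gives (P1). A vertex $w$ violating (P2) for $q$ and $p_\zeta$ lies in $a_{p_{\zeta'}}$ for some $\zeta'>\zeta$ and violates (P2) for $p_{\zeta'}\le p_\zeta$.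
\end{proof}

The heart of the proof is the amalgamation property of Section~\ref{sec:idea}. The new edge must create only legal triangles, which is Lemma~\ref{lem:pair}, and neither side may contribute a lower common neighbor to a triangle of the other side, which is where (P1) pays off.

\begin{lemma}\label{lem:amalg}
Let $p_\xi\in\mathbb P$ and $x_\xi\in a_{p_\xi}$ for $\xi<\kappa^+$, with the $x_\xi$ pairwise distinct. Then there are $\xi\ne\eta$ and $q\le p_\xi,p_\eta$ with $\{x_\xi,x_\eta\}\in E_q$.
\end{lemma}

\begin{proof}
Write $a_\xi,E_\xi$ for $a_{p_\xi},E_{p_\xi}$. We shrink the index set five times, each time keeping $\kappa^+$ indices.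
\begin{enumerate}
\item[(1)] By the $\Delta$-system lemma, $a_\xi=r\cup b_\xi$ with the $b_\xi$ pairwise disjoint and disjoint from $r$.
\item[(2)] There are at most $\kappa$ graphs on $r$, so we may assume that $E_\xi\cap[r]^2$ does not depend on $\xi$.
\item[(3)] The $x_\xi$ are distinct and $|r|<\kappa$, so after discarding fewer than $\kappa$ indices, $x_\xi\in b_\xi$.
\item[(4)] The set $r$ has at most $\kappa$ subsets, so we may assume that $r\cap x_\xi$ is a fixed set $r^-$. Let $r^+=r\setminus r^-$. Then $r^-$ lies below and $r^+$ above all $x_\xi$.
\item[(5)] The set $C=\bigcup\{f(\alpha,\beta):\alpha,\beta\in r,\ \alpha<\beta\}$ has size at most $\kappa$, and the $b_\xi$ are pairwise disjoint, so after discarding at most $\kappa$ indices, $b_\xi\cap C=\emptyset$.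
\end{enumerate}
Lemma~\ref{lem:pair}, applied to the set of remaining $x_\xi$, gives $x=x_\xi<y=x_\eta$ satisfying (R1) and (R2). Let
\[
q=\bigl(a_\xi\cup a_\eta,\ E_\xi\cup E_\eta\cup\{\{x,y\}\}\bigr).
\]
An edge of $E_\eta$ inside $a_\xi$ lies inside $r$ and belongs to $E_\xi$ by (2), and $y\notin a_\xi$; so $E_q\cap[a_\xi]^2=E_\xi$. Exchanging the roles and using $x\notin a_\eta$, we get $E_q\cap[a_\eta]^2=E_\eta$. Moreover,
\begin{equation}\label{eq:bridge}
\{x,y\}\text{ is the only edge of }E_q\text{ between }b_\xi\text{ and }b_\eta .
\end{equation}

\emph{$q$ satisfies \textup{(P1)}.} A triangle of $E_q$ that misses $b_\xi$ or $b_\eta$ is a triangle of $E_\eta$ or of $E_\xi$. A triangle that meets both has the form $\{x,y,z\}$ by \eqref{eq:bridge}. If $z$ were in $b_\xi$ or $b_\eta$, then $\{z,y\}$ or $\{x,z\}$ would be a second edge between $b_\xi$ and $b_\eta$; so $z\in r$. If $z\in r^-$, then $z<x<y$ and $z\in f(x,y)$ by (R1). If $z\in r^+$, then $x<y<z$ and $x\in f(y,z)$ by (R2).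

\emph{$q$ satisfies \textup{(P2)} over both conditions.} Let $\{\zeta,\zeta'\}=\{\xi,\eta\}$. Let $T$ be a triangle of $E_\zeta$, and suppose that $w\in a_q\setminus a_\zeta=b_{\zeta'}$ is a lower common neighbor of $T$ in $E_q$. By \eqref{eq:bridge}, $w$ is joined to at most one point of $b_\zeta$, so $T$ has at most one point in $b_\zeta$. Since $T$ has three points, two of them, $\alpha<\beta$, lie in $r$. Then $w<\alpha<\beta$ is a triangle inside $a_{\zeta'}$, hence a triangle of $E_{\zeta'}$, and (P1) for $p_{\zeta'}$ gives $w\in f(\alpha,\beta)\subseteq C$. This contradicts (5).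
\end{proof}

To control $2^\kappa$ we force with a product. For a cardinal $\lambda$ let $\mathbb C_\lambda$ be the set of functions $c$ into $\{0,1\}$ with $\operatorname{dom}(c)\in[\lambda]^{<\kappa}$, ordered by reverse inclusion. We allow $\lambda=0$, in which case $\mathbb C_0=\{\emptyset\}$ and $\mathbb P\times\mathbb C_0$ is just $\mathbb P$.

\begin{proposition}\label{prop:graph}
For every cardinal $\lambda$, the product $\mathbb P\times\mathbb C_\lambda$ is $\kappa$-closed and $\kappa^+$-c.c. If $H$ is generic for it, then $E=\bigcup\{E_p:(p,c)\in H\}$ is a graph on $\kappa^{++}$ with no independent set of size $\kappa^+$, and every triangle of $E$ has fewer than $\kappa$ lower common neighbors.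
\end{proposition}

\begin{proof}
The product is $\kappa$-closed by Lemma~\ref{lem:basic}, taking unions in the second coordinate. Next, Lemma~\ref{lem:amalg} extends to the product:
\begin{enumerate}
\item[$(*)$] if $(p_\xi,c_\xi)$ are conditions and $x_\xi\in a_{p_\xi}$ are distinct $(\xi<\kappa^+)$, then there are $\xi\ne\eta$ and $(q,c)\le(p_\xi,c_\xi),(p_\eta,c_\eta)$ with $\{x_\xi,x_\eta\}\in E_q$.
\end{enumerate}
Indeed, by the $\Delta$-system lemma we may assume that the domains of the $c_\xi$ have pairwise intersection $d$, and, as there are at most $\kappa$ functions from $d$ to $\{0,1\}$, that $c_\xi\restriction d$ is constant. Then $c_\xi\cup c_\eta\in\mathbb C_\lambda$ for any two of the remaining $\kappa^+$ indices, and Lemma~\ref{lem:amalg} applied to them gives $\xi$, $\eta$ and $q$.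

\emph{Chain condition.} Given $(p_\xi,c_\xi)$ for $\xi<\kappa^+$, choose by recursion $x_\xi\in\kappa^{++}\setminus(a_{p_\xi}\cup\{x_\eta:\eta<\xi\})$ and add $x_\xi$ to $p_\xi$ as an isolated vertex. By $(*)$ two of the extended conditions are compatible, hence so are the two original ones. By (F1) and (F2) all cardinals are preserved.

\emph{The generic graph.} By Lemma~\ref{lem:basic} and density, below every $(p,c)\in H$ there is $(q,c')\in H$ with $a_q$ containing any prescribed finite subset of $\kappa^{++}$. Also $E\cap[a_p]^2=E_p$ for $(p,c)\in H$: an edge of $E$ inside $a_p$ lies in $E_q$ for some $(q,c')\in H$ with $q\le p$, and $E_q\cap[a_p]^2=E_p$.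

\emph{Independent sets.} Suppose $(p,c)$ forces that $\dot X\subseteq\kappa^{++}$ is independent of size $\kappa^+$. Let $Z$ be the set of $x$ such that some extension of $(p,c)$ forces $x\in\dot X$. Then $(p,c)$ forces $\dot X\subseteq Z$, so $|Z|\ge\kappa^+$. Choose distinct $x_\xi\in Z$ and $(p_\xi,c_\xi)\le(p,c)$ forcing $x_\xi\in\dot X$, for $\xi<\kappa^+$. Adding isolated vertices, assume $x_\xi\in a_{p_\xi}$. The condition $(q,c')$ given by $(*)$ extends $(p,c)$ and forces $x_\xi,x_\eta\in\dot X$ and $\{x_\xi,x_\eta\}\in\dot E$, a contradiction.

\emph{Triangles.} Let $T$ be a triangle of $E$ and choose $(p,c)\in H$ with $T\subseteq a_p$; then $T$ is a triangle of $E_p$. If a lower common neighbor $w$ of $T$ in $E$ were outside $a_p$, we could take $(q,c')\in H$ with $q\le p$ and $w\in a_q$, and $w$ would violate (P2). So all lower common neighbors of $T$ lie in $a_p$, which has size less than $\kappa$.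
\end{proof}

\section{The two-step extension}\label{sec:final}

Let $\kappa$ be regular in $V$ with $\kappa^{<\kappa}=\kappa$ and $2^\kappa=\kappa^+$. Let $G$ be generic for the poset $\mathbb Q$ of Proposition~\ref{prop:Q} and $V_1=V[G]$. Cardinals are preserved, and by (F1) no sequences of ordinals of length at most $\kappa$ are added. So $\kappa$ is regular, $\kappa^{<\kappa}=\kappa$ and $2^\kappa=\kappa^+$ in $V_1$, every equation $\lambda^\kappa=\lambda$ of $V$ persists, and $V_1$ has a coherent pair. Define $\mathbb P$ and $\mathbb C_\lambda$ in $V_1$, let $H$ be generic for $\mathbb P\times\mathbb C_\lambda$ over $V_1$, and let $V_2=V_1[H]$. By Proposition~\ref{prop:graph}, $V_2$ has the same cardinals as $V_1$, hence as $V$, and it contains the graph $E$.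

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\kappa=\omega$ and $\lambda=0$. The hypotheses on $\kappa$ reduce to CH; here $\mathbb Q$ is $\sigma$-closed and $\omega_2$-c.c., and $\mathbb P$ is c.c.c.\ with finite conditions. The graph $E$ in $V_2$ satisfies (ii), and it satisfies (i) because an uncountable independent set would have an independent subset of size $\aleph_1$. The consistency statement follows, since the consistency of ZFC implies that of ZFC${}+{}$CH.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Take the given $\lambda$. A sequence in $V_2$ of length less than $\kappa$ of elements of $V$ lies in $V_1$ by (F1) for the $\kappa$-closed product, and then in $V$ by (F1) for $\mathbb Q$. It remains to compute $2^\kappa$ in $V_2$.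

For the upper bound, work in $V_1$. There are at most $\lambda^\kappa=\lambda$ subsets of $\lambda\ge\kappa^{++}$ of size less than $\kappa$, and each carries at most $\kappa$ graphs and at most $\kappa$ functions to $\{0,1\}$. So $|\mathbb P\times\mathbb C_\lambda|\le\lambda$, and (F3) gives $2^\kappa\le\lambda$ in $V_2$.

For the lower bound, fix in $V_1$ a bijection $e\colon\lambda\times\kappa\to\lambda$, let $g=\bigcup\{c:(p,c)\in H\}$, and for $i<\lambda$ let $B_i$ be the set of $\zeta<\kappa$ such that $g(e(i,\zeta))$ is defined and equals $1$. Let $i\ne j$. For any $(p,c)$ there is $\zeta<\kappa$ with $e(i,\zeta),e(j,\zeta)\notin\operatorname{dom}(c)$, because $|\operatorname{dom}(c)|<\kappa$; extending $c$ by the values $1$ and $0$ at these two points forces $\zeta\in B_i\setminus B_j$. By density the sets $B_i$ are pairwise distinct, so $2^\kappa\ge\lambda$.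

For the last sentence of the theorem take $\kappa=\omega$ over a model of CH, and note that the cardinals $\lambda$ with $\lambda^{\aleph_0}=\lambda$ are unbounded, since $\mu^{\aleph_0}$ is one for every infinite $\mu$.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis $2^\kappa=\kappa^+$ is used only for the chain condition of $\mathbb Q$. The hypothesis $\kappa^{<\kappa}=\kappa$ is used for the $\Delta$-system lemma and for counting subsets of sets of size less than $\kappa$ in Lemmas~\ref{lem:pair} and~\ref{lem:amalg}, in $(*)$ and in the bound on $|\mathbb P\times\mathbb C_\lambda|$. The two conditions on $\lambda$ enter only in the computation of $2^\kappa$, and both are necessary for the conclusion. If $2^\kappa=\lambda$ in a cardinal-preserving extension, then $\lambda^\kappa=(2^\kappa)^\kappa=\lambda$ there, hence also in the ground model. If $2^\kappa=\kappa^+$ held in the extension, then $(\kappa^+)^{<\kappa^+}=\kappa^+$, and Theorem~\ref{thm:positive}(b) would give $\kappa^{++}\to(\kappa^{++},\kappa^++1)^2$, which implies $\kappa^{++}\to(\kappa^+,\kappa+3)^2$. For the same reason $\mathbb P$ alone, without the factor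 $\mathbb C_\lambda$, already forces $2^\kappa\ge\kappa^{++}$; in particular CH fails in the model of Theorem~\ref{thm:main}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{todorcevic}
Todorcevic, \emph{Forcing positive partition relations}, Trans. AMS \textbf{280} (1983).

\bibitem{problems}
\emph{Unsolved and solved problems in set theory},
\texttt{http://ftp.renyi.hu/\textasciitilde{}p\_erdos/1974-36.pdf}.

\end{thebibliography}
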